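
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Square-root regret for bandit submodular minimization}


\begin{abstract}
In bandit submodular minimization a learner chooses in each of $T$ rounds a set
$X_t\subseteq[n]$ and observes only the number $f_t(X_t)$, where
$f_1,\dots,f_T:2^{[n]}\to[-1,1]$ are arbitrary submodular functions fixed in advance.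
We prove that expected regret at most $9\,n^{7/2}\sqrt T$ is achievable, uniformly in
$n$, $T$ and the sequence, so average regret $O(n^{O(1)}/\sqrt T)$ is possible.
By minimax duality, the problem reduces to an inequality about one round: the learner must be able to
explore in such a way that the square of its expected regret is at most a constant times the information gained.
We prove this inequality by covering the
subsets by at most $n^2+n+1$ families, indexed by pairwise minimum cuts, on each of which the
excess of the mean loss over its minimum is constant up to a factor $O(n^2)$, and by exploring each family along random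
maximal chains. We also treat ring families, noisy feedback and unknown horizon, and we prove a
lower bound of order $n\sqrt T$ for large $T$.
\end{abstract}

\section{The problem and the results}

Write $N=[n]=\{1,\dots,n\}$ with $n\ge1$. A function $f:2^N\to\mathbb R$ is \emph{submodular} if
\begin{equation}\label{eq:submod}
 f(A)+f(B)\ \ge\ f(A\cup B)+f(A\cap B)\qquad(A,B\subseteq N),
\end{equation}
and \emph{modular} if equality always holds. A typical example is the function sending a vertex set
$A$ of a graph to the number of edges leaving $A$.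

\emph{Bandit submodular minimization} (BSM), introduced by Hazan and Kale, is the following game.
An oblivious adversary fixes submodular functions $f_1,\dots,f_T:2^N\to[-1,1]$; no stochastic model
is assumed. In round $t$ the learner, who may randomize, chooses a set $X_t\subseteq N$ and observes the
single number $f_t(X_t)$. Performance is measured by
\[
\mathrm{Regret}_T=\sum_{t=1}^Tf_t(X_t)-\min_{X\subseteq N}\sum_{t=1}^Tf_t(X),
\]
the excess over the best fixed set in hindsight. Hazan and Kale gave an algorithm with
$\mathbb E[\mathrm{Regret}_T]=O(nT^{2/3})$. The question, posed in~\cite{source}, is whether one can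
achieve average regret $O(n^{O(1)}/\sqrt T)$; that is, whether there are absolute constants $C,c>0$
and an algorithm with $\mathbb E[\mathrm{Regret}_T]\le Cn^c\sqrt T$ for all $n\ge1$, all $T\ge1$ and all
sequences.

For $n=1$ every function on
$\{\emptyset,\{1\}\}$ is submodular and BSM is the bandit problem with two arms. In general it is
a bandit problem with $2^n$ arms; without submodularity every arm would have to be tried
separately, at an exponential price (Remark~\ref{rem:nosub} makes this precise for our method).
Submodularity should help, since the values of $f_t$ on a single chain of $n+1$ sets bound all the others from below.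
But using it naively costs in the exponent of $T$. A learner who sets aside a fraction $\gamma$ of the rounds for
exploration pays about $\gamma T$ for them, while estimates from $\gamma T$ samples have error about
$1/\sqrt{\gamma T}$, for a loss $T/\sqrt{\gamma T}$ in the remaining rounds; the best balance is
$T^{2/3}$. To reach $\sqrt T$, the price of exploration must shrink along with what is
still to be learned. This can be arranged.

\begin{theorem}\label{thm:main}
For all $n,T\ge1$ there is a randomized algorithm with
\[
\mathbb E[\mathrm{Regret}_T]\le 9\,n^{7/2}\sqrt T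
\]
for all submodular $f_1,\dots,f_T:2^{[n]}\to[-1,1]$ fixed in advance. It is obtained by solving
a finite matrix game, hence is computable from $(n,T)$.
\end{theorem}

So the answer to the question is yes, with $C=9$ and $c=7/2$. No claim of polynomial running time is made.

A \emph{ring family} is a nonempty $\mathcal D\subseteq 2^N$ closed under $\cup$ and $\cap$;
$f:\mathcal D\to\mathbb R$ is submodular if \eqref{eq:submod} holds for $A,B\in\mathcal D$, and modular if equality always holds there. Put
\begin{equation}\label{eq:constants}
\kappa=\max\{2,\,n,\,n^2/4\},\qquad P=n^2+n+1 .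
\end{equation}

\begin{theorem}\label{thm:ext}
\begin{enumerate}
\item[(1)] If the $f_t:\mathcal D\to[-1,1]$, fixed in advance, are submodular on a ring family $\mathcal D\subseteq2^{[n]}$ and actions and
comparators lie in $\mathcal D$, expected regret at most $2(n+1)\sqrt{\kappa P\,T\ln|\mathcal D|}$ is achievable. The
same holds if instead of $f_t(X_t)$ only some $Z_t\in[-1,1]$ is observed which, given the past and $X_t$, has
conditional mean $f_t(X_t)$.
\item[(2)] In BSM on $2^{[n]}$ with $T$ unknown in advance, one algorithm achieves $\mathbb E[\mathrm{Regret}_T]\le31\,n^{7/2}\sqrt T$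
simultaneously for all $T\ge1$.
\item[(3)] For every algorithm and all $n,T\ge1$, some sequence of modular functions
$f_t:2^{[n]}\to\{-1,1\}$ forces $\mathbb E[\mathrm{Regret}_T]\ge\min\{T/4,\ n\sqrt T/8\}$.
\end{enumerate}
\end{theorem}

By (3) the rate $\sqrt T$ is optimal, and the best exponent $c$ of $n$ lies in $[1,7/2]$. We do not
determine it.

\paragraph{Organization.} Section~\ref{sec:reduction} reduces the upper bounds to an inequality about a single
round. Section~\ref{sec:small} proves it by hand in two small cases, each showing one of the two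
main ideas. Sections~\ref{sec:scales}--\ref{sec:explore} prove it in general, and
Sections~\ref{sec:upper} and~\ref{sec:lower} complete the proofs of the two theorems.

\section{From regret to a one-step inequality}\label{sec:reduction}

Fix a ring family $\mathcal D\subseteq2^N$; for Theorem~\ref{thm:main}, $\mathcal D=2^N$.

\begin{definition}\label{def:adm}
A number $\Gamma\ge0$ is \emph{admissible} for $\mathcal D$ if for every probability vector
$(p_Y)_{Y\in\mathcal D}$ and all submodular $g_Y:\mathcal D\to\mathbb R$ (one for each $Y$ with $p_Y>0$) there is a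
probability distribution $\pi$ on $\mathcal D$ such that, with $\bar f=\sum_Yp_Yg_Y$,
\begin{equation}\label{eq:onestep}
\sum_X\pi(X)\bar f(X)-\sum_Yp_Yg_Y(Y)\ \le\ \sqrt{\Gamma V},\qquad
V=\sum_X\pi(X)\sum_Yp_Y\bigl(g_Y(X)-\bar f(X)\bigr)^2 .
\end{equation}
\end{definition}

Here $Y$ is an unknown target set, distributed according to $p$, and $g_Y$ is the expected loss
function when the target is $Y$. The left side of the inequality is the expected regret, against the
target, of playing $X\sim\pi$ for one round. The quantity $V$ measures how strongly the observed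
loss depends on the target; in the proof below, the information about $Y$ gained in the round is at least $V/2$. The inequality thus says that
\emph{regret is paid for by information}: the squared regret of a round is at most $2\Gamma$ times the information gained. The total information about the target is at most
$\ln|\mathcal D|$.

\begin{proposition}\label{prop:reduction}
If $\Gamma$ is admissible for $\mathcal D$, then for every $T\ge1$ there is a randomized algorithm with
$\mathbb E[\mathrm{Regret}_T]\le\sqrt{2\Gamma\,T\ln|\mathcal D|}$ for all submodular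
$f_1,\dots,f_T:\mathcal D\to[-1,1]$ fixed in advance, actions and comparators being in $\mathcal D$. It is an optimal
strategy in a finite matrix game with rational payoffs.
\end{proposition}

We recall the tools. \emph{Von Neumann's minimax theorem}: for a real matrix $(M_{ij})$,
$\max_\alpha\min_j\sum_i\alpha_iM_{ij}=\min_\beta\max_i\sum_j\beta_jM_{ij}$ over probability vectors
$\alpha,\beta$. \emph{Information}, in nats: for distributions $\nu,\nu'$ on a finite set, $\mathrm{KL}(\nu\|\nu')=\sum\nu\ln(\nu/\nu')$; the total variation
distance is $\mathrm{TV}(\nu,\nu')=\max_E|\nu(E)-\nu'(E)|$; \emph{Pinsker's inequality} is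
$\mathrm{KL}\ge2\,\mathrm{TV}^2$. Two $\pm1$ variables with means $a,b$ have $\mathrm{TV}=|a-b|/2$,
hence
\begin{equation}\label{eq:pinsker}
\mathrm{KL}\ \ge\ \tfrac12(a-b)^2 .
\end{equation}
The mutual information $I(U;W\mid H)$ is the expectation of the KL divergence of the law of $W$ given $(U,H)$ from the law of $W$ given
$H$. It satisfies the chain rule, is nonnegative, and $I(U;W)\le\ln k$ if $U$ takes at most $k$ values.

\begin{proof}[Proof of Proposition~\ref{prop:reduction}]
In the original problem the learner knows no distribution of the functions, so the mean $\bar f$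
has no meaning. Minimax duality supplies a prior; for that we first make the game finite.

\emph{The game.} After observing $f_t(X_t)$ the learner draws $B_t\in\{-1,1\}$ with mean $f_t(X_t)$ and afterwards
uses only $X_t$ and $B_t$. A deterministic policy $\phi$ maps each history
$(X_1,B_1,\dots,X_{t-1},B_{t-1})$, $t\le T$, to a set $X_t\in\mathcal D$; there are finitely many
policies. For $z=(f_1,\dots,f_T,X^\star)$ let
\[
R(\phi,z)=\mathbb E\sum_{t=1}^T\bigl[f_t(X_t)-f_t(X^\star)\bigr],
\]
the expectation being over the coins $B_t$. If the learner draws $\phi$ from a distribution $Q$ at the start,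
then, because the sequence does not react to the play,
$\mathbb E[\mathrm{Regret}_T]=\max_{X^\star\in\mathcal D}\sum_\phi Q(\phi)R(\phi,z)$.

\emph{Finitely many $z$ suffice.} The submodular functions $\mathcal D\to[-1,1]$ form a polytope $K$ defined by rational
inequalities, so its vertices are rational. For fixed $\phi$ and $X^\star$,
\[
R(\phi,z)=\sum_{t=1}^T\ \sum_{H}\ \Bigl(\prod_{s<t}\frac{1+B_sf_s(X_s)}2\Bigr)
\bigl(f_t(\phi(H))-f_t(X^\star)\bigr),
\]
where $H$ runs over the histories $(X_1,B_1,\dots,X_{t-1},B_{t-1})$ consistent with $\phi$. Each $f_s$ occurs in each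
summand at most to the first power, so $R(\phi,z)$, and any mixture over $\phi$, is affine in each
$f_s$ separately. Replacing $f_1,\dots,f_T$ one after another by a suitable vertex of $K$ does not decrease the mixture, so
its maximum over $K^T$ is attained at a tuple of vertices. Hence we may restrict $z$ to the finite set of tuples
in which every $f_t$ is a vertex of $K$, and
$\min_Q\max_z\sum_\phi Q(\phi)R(\phi,z)$ is the value of a finite matrix game with rational payoffs. An
optimal $Q$ is computable by linear programming, and
\[
\min_Q\max_z\sum_\phi Q(\phi)R(\phi,z)=\max_\mu\min_\phi\mathbb E_{z\sim\mu}R(\phi,z),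
\]
where $\mu$ ranges over the probability distributions (priors) on this finite set. It therefore suffices to find, for each prior
$\mu$, a policy with $\mathbb E_{z\sim\mu}R\le\sqrt{2\Gamma T\ln|\mathcal D|}$. This policy may
randomize at each history: drawing the action for every one of the finitely many histories in
advance, independently of $z$, turns it into a mixture of deterministic policies, one of which does at least as well.

\emph{Bayesian regret.} Fix $\mu$ and let $H_{t-1}$ be the history before round $t$. Given a value of
$H_{t-1}$ of positive probability, put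
\[
p_Y=\Pr(X^\star=Y\mid H_{t-1}),\qquad g_Y=\mathbb E[f_t\mid X^\star=Y,H_{t-1}],\qquad
\bar f=\mathbb E[f_t\mid H_{t-1}]=\sum_Yp_Yg_Y .
\]
Each $g_Y$ with $p_Y>0$ is an average of submodular functions, hence submodular, and has values in $[-1,1]$. The policy draws
$X_t$ from the distribution $\pi$ of Definition~\ref{def:adm}, conditionally independently of $z$
given $H_{t-1}$; at histories of probability zero it plays arbitrarily. With $V_t$ the corresponding value of $V$,
\begin{equation}\label{eq:bayesstep}
\mathbb E[f_t(X_t)-f_t(X^\star)\mid H_{t-1}]=\sum_X\pi(X)\bar f(X)-\sum_Yp_Yg_Y(Y)\le\sqrt{\Gamma V_t} .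
\end{equation}
Given $H_{t-1}$ and $X_t=X$, the target $X^\star$ still has law $p$ and the variable $B_t$ has mean $\bar f(X)$; given also
$X^\star=Y$, it has mean $g_Y(X)$. By \eqref{eq:pinsker}, and since
$I(X^\star;X_t\mid H_{t-1})=0$,
\[
I\bigl(X^\star;(X_t,B_t)\mid H_{t-1}\bigr)=I\bigl(X^\star;B_t\mid H_{t-1},X_t\bigr)\ge\tfrac12\,\mathbb E[V_t].
\]
Summing over $t$, the chain rule gives
$\frac12\sum_t\mathbb E[V_t]\le I(X^\star;H_T)\le\ln|\mathcal D|$. By \eqref{eq:bayesstep}, Jensen's
inequality and the Cauchy--Schwarz inequality, the Bayesian regret is at most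
\[
\sum_{t=1}^T\mathbb E\sqrt{\Gamma V_t}\le\sum_{t=1}^T\sqrt{\Gamma\,\mathbb E[V_t]}\le\sqrt{\Gamma T\sum_{t=1}^T\mathbb E[V_t]}\le\sqrt{2\Gamma\,T\ln|\mathcal D|}.\qedhere
\]
\end{proof}

The rest of the upper bound is a statement about submodular functions only:

\begin{proposition}\label{prop:adm}
The number $\Gamma=2\kappa P(n+1)^2$ is admissible for every ring family $\mathcal D\subseteq2^{[n]}$.
\end{proposition}

\begin{remark}\label{rem:nosub}
Without submodularity the constant is exponential. Let $p$ be uniform on $2^N$ and let $g_Y$ be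
$-1$ at $Y$ and $0$ elsewhere. Then $\bar f\equiv-2^{-n}$, and for \emph{every} $\pi$ the
left side of \eqref{eq:onestep} is $1-2^{-n}$ while $V=2^{-n}(1-2^{-n})$. So
\eqref{eq:onestep} requires $\Gamma\ge2^n-1$.
\end{remark}

\section{Two small cases}\label{sec:small}

Subtracting a common constant from all $g_Y$ changes neither side of \eqref{eq:onestep}, so we may
always assume $\min\bar f=0$. Throughout, put
\begin{equation}\label{eq:eps}
\Delta_Y=-g_Y(Y),\qquad \varepsilon=\sum_Yp_Y(\Delta_Y)_+,
\end{equation}
where $x_+=\max\{x,0\}$ and $Y$ runs over the sets with $p_Y>0$. Thus $\Delta_Y$ is how far the target, under its own loss function, beats the best mean value $0$, and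
$\sum_Yp_Y\Delta_Y\le\varepsilon$. If exploration costs $O(\varepsilon)$, the left side of \eqref{eq:onestep} is
$O(\varepsilon)$, and what is needed is $V\ge\mathrm{const}\cdot\varepsilon^2$.

\subsection{One element: how often to probe a set that looks bad}\label{sec:n1}

Let $n=1$ and $\mathcal D=2^N$, say $\bar f(\emptyset)=0$ and $\bar f(\{1\})=w\ge0$, and let $\varepsilon>0$. The target may
be $\{1\}$, so $\{1\}$ must be probed sometimes; but each probe costs $w$. We can afford to probe it with
probability
\[
q=\tfrac12\min\{1,\varepsilon/w\}\qquad(\varepsilon/0=\infty),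
\]
and play $\emptyset$ with probability $1-q\ge\frac12$. The cost is
$qw\le\varepsilon/2$, so the left side of \eqref{eq:onestep} is at most $\frac32\varepsilon$.

If $w$ is large compared with $\varepsilon$, the probes are rare. What saves us is that they are then very informative. If
$Y=\{1\}$ with $\Delta=\Delta_Y>0$, then at $\{1\}$ the function $g_Y$ is $-\Delta$ while the
mean is $w$: the discrepancy is $w+\Delta$, not just $\Delta$. Since
$(w+\Delta)^2\ge\max\{\Delta^2,4w\Delta\}$, using the first bound when $q=\frac12$ and the second when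
$q=\varepsilon/(2w)$ gives
\[
q(w+\Delta)^2\ge\tfrac12\min\{\Delta^2,4\varepsilon\Delta\},
\]
and the factor $w$ has cancelled. For $Y=\emptyset$ with $\Delta=\Delta_Y>0$, playing $\emptyset$ contributes at least
$\frac12\Delta^2$ directly. To average over $Y$ we bound the minimum from below by an affine function.
For every $b>0$,
\begin{equation}\label{eq:affine}
\min\{\Delta^2,b\Delta\}\ \ge\ b\bigl(\Delta-b/4\bigr)\qquad(\Delta\ge0):
\end{equation}
if $\Delta\ge b$ this is clear, and if $\Delta<b$ it says $(\Delta-b/2)^2\ge0$. Taking
$b=2\varepsilon\le4\varepsilon$,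
\[
V\ \ge\ \tfrac12\sum_Yp_Y\,2\varepsilon\bigl((\Delta_Y)_+-\varepsilon/2\bigr)=\tfrac12\varepsilon^2 .
\]
So $(\frac32\varepsilon)^2\le\frac92V$: for $\mathcal D=2^{[1]}$ the constant $\Gamma=\frac92$ is admissible
(if $\varepsilon=0$, play the minimizer of $\bar f$). The case $\bar f(\{1\})=0\le\bar f(\emptyset)$ is the same with the two sets exchanged.

\subsection{A flat mean: how to detect a target that is never probed}\label{sec:flat}

Now let $n=2$, $\mathcal D=2^N$ and $\bar f\equiv0$. Probing is free, and the issue is the number of
arms. Let $\pi$ be uniform on the chain $\emptyset\subset\{1\}\subset\{1,2\}$; the set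
$\{2\}$ is never probed. Suppose nevertheless that the target is $Y=\{2\}$ and $\Delta=\Delta_Y>0$. With $g=g_Y$,
submodularity for $A=\{1\}$, $B=\{2\}$ gives
\[
-\Delta=g(\{2\})\ge g(\emptyset)+g(\{1,2\})-g(\{1\}),
\]
so $|g(\emptyset)|+|g(\{1\})|+|g(\{1,2\})|\ge\Delta$, and
$\sum_X\pi(X)g(X)^2\ge(\sum_X\pi(X)|g(X)|)^2\ge\Delta^2/9$. If $Y$ lies on the chain and $\Delta_Y>0$, the same
bound holds since $|g_Y(Y)|=\Delta_Y$. Hence
$V\ge\frac19\sum_Yp_Y(\Delta_Y)_+^2\ge\frac19\varepsilon^2$, and \eqref{eq:onestep} holds with $\Gamma=9$. For
general $n$ and $\bar f\equiv0$, Lemma~\ref{lem:chain}(a) below shows in the same way that the $n+1$ sets of one maximal chain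
serve all $2^n$ targets, with $\Gamma=(n+1)^2$.

\subsection{What the general case needs}\label{sec:needs}

In general $\bar f$ is not flat, and a chain may pass through expensive sets. To combine the two ideas we look, for
each possible target $Y$, for a family of sets containing $Y$ and a number $w\ge0$ with three properties:
\begin{enumerate}
\item[(i)] the family is a ring family, so that chains in it give inequalities like the one above;
\item[(ii)] $\bar f\le\kappa w$ on it, so that probing it with probability about $\varepsilon/(\kappa w)$ is affordable;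
\item[(iii)] probing it reveals, up to a factor polynomial in $n$, a discrepancy of order $w+\Delta_Y$, with the \emph{same} $w$ and not only of order
$\Delta_Y$.
\end{enumerate}
Moreover there should be only polynomially many such families, since the learner does not know
$Y$ and must divide the exploration among them. Section~\ref{sec:scales} constructs the families with (i) and (ii);
Section~\ref{sec:chains} provides (iii).

\section{The scales of a nonnegative submodular function}\label{sec:scales}

Let $f:\mathcal D\to[0,\infty)$ be submodular with $\min f=0$. A first attempt is to use sublevel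
sets $\{f\le w\}$, but these need not be ring families. For example, let $n=2$ and
\begin{equation}\label{eq:ex}
f(\emptyset)=2,\qquad f(\{1\})=f(\{2\})=1,\qquad f(\{1,2\})=0 .
\end{equation}
This $f$ is modular, and $\{f\le1\}$ contains $\{1\}$ and $\{2\}$ but not their
intersection. In general, nonnegativity and \eqref{eq:submod} give
\begin{equation}\label{eq:subadd}
f(A\cap B)\le f(A)+f(B),\qquad f(A\cup B)\le f(A)+f(B),
\end{equation}
so each operation may double the bound. We therefore replace $f$ by a coarser function $F$
for which the sum on the right becomes a maximum, so that no loss occurs.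

Write $S^+=S\cup\{0\}$. A \emph{pair} is $r=(i,j)$ with $i\in N\cup\{0\}$, $j\in N\cup\{\infty\}$, $i\ne j$;
there are $(n+1)^2-n=P$ pairs. The pair $r$ \emph{crosses} $S\subseteq N$ if $i\in S^+$ and
$j\notin S$ (always $\infty\notin S$). So $0$ imposes no condition on what $S$ contains, and $\infty$ none on what it
avoids. Put
\[
w_r=\min\{f(A):A\in\mathcal D,\ r\text{ crosses }A\},
\]
attained at $A_r$; pairs crossing no $A\in\mathcal D$ are discarded. If $\mathcal D=2^N$, $f$ is the function counting the edges that leave a
vertex set of a graph, and $i,j\in N$, then $w_{(i,j)}$ is the minimum cut between $i$ and $j$. For $S\in\mathcal D$ let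
\[
F(S)=\max\{w_r:\ r\text{ crosses }S\},\qquad
\mathcal D_r=\{S\in\mathcal D:\ r\text{ crosses }S,\ F(S)=w_r\}.
\]
The pair $(0,\infty)$ crosses every $S$, so $F$ is well defined; it takes at most $P$ values. If $r$ crosses $S$, then
$F(S)\ge w_r$, so $\mathcal D_r$ consists of the $S\in\mathcal D$ crossed by $r$ with $F(S)\le w_r$.

\begin{lemma}\label{lem:scales}
Let $r$ range over the pairs that are not discarded.
\begin{enumerate}
\item[(a)] Every $Y\in\mathcal D$ lies in some $\mathcal D_r$.
\item[(b)] Each $\mathcal D_r$ is a ring family.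
\item[(c)] $\min_{\mathcal D_r}f=w_r$.
\item[(d)] $f\le\kappa w_r$ on $\mathcal D_r$, with $\kappa=\max\{2,n,n^2/4\}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Take $r$ attaining the maximum in $F(Y)$.

(c) If $r'$ crosses $A_r$, then $w_{r'}\le f(A_r)=w_r$. So $F(A_r)\le w_r$ and $A_r\in\mathcal D_r$, with
$f(A_r)=w_r$. Every $S\in\mathcal D_r$ is crossed by $r$, so $f(S)\ge w_r$.

(b) Nonemptiness was just shown. Let $S,S'\in\mathcal D$. We claim that a pair $(a,b)$ crossing
$S\cap S'$ or $S\cup S'$ crosses $S$ or $S'$. If it crosses $S\cap S'$, then $a\in S^+\cap S'^+$, and $b$ is missing from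
$S$ or from $S'$; it crosses that set. If it crosses $S\cup S'$, then $a$ is in $S^+$ or in $S'^+$, and $b$ is in
neither $S$ nor $S'$; again it crosses one of them. Therefore
\begin{equation}\label{eq:Fmax}
F(S\cap S'),\ F(S\cup S')\ \le\ \max\{F(S),F(S')\}.
\end{equation}
If $S,S'\in\mathcal D_r$ with $r=(i,j)$, then $i\in S^+\cap S'^+$ and $j\notin S\cup S'$, so $r$ crosses
$S\cap S'$ and $S\cup S'$, and by \eqref{eq:Fmax} both have $F\le w_r$.

(d) Let $S\in\mathcal D_r$. Every pair $s$ crossing $S$ satisfies $f(A_s)=w_s\le F(S)=w_r$. We write $S$ by unions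
and intersections of such sets $A_s$ and use \eqref{eq:subadd} repeatedly.

If $S\ne\emptyset,N$, then
\[
S=\bigcup_{i\in S}\ \bigcap_{j\in N\setminus S}A_{(i,j)} ,
\]
since the inner intersection contains $i$ and avoids $N\setminus S$. So
$f(S)\le|S|(n-|S|)w_r\le\frac{n^2}4w_r$.

If $S=\emptyset$, then $S=\bigcap_{j\in N}A_{(0,j)}$, since $A_{(0,j)}$ avoids $j$; so $f(S)\le nw_r$.

If $S=N$, then $S=\bigcup_{i\in N}A_{(i,\infty)}$, since $A_{(i,\infty)}$ contains $i$; so $f(S)\le nw_r$.
\end{proof}

\begin{example}
For \eqref{eq:ex}, $w_{(0,1)}=\min\{f(\emptyset),f(\{2\})\}=1$, and likewise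
$w_{(0,2)}=w_{(1,2)}=w_{(2,1)}=1$, while $w_{(0,\infty)}=w_{(1,\infty)}=w_{(2,\infty)}=0$. So $F=1$ on $\emptyset,\{1\},\{2\}$
and $F(\{1,2\})=0$: the set $\emptyset$ has moved down to the scale of $\{1\}$ and $\{2\}$, and the nonempty sublevel sets of $F$ are
ring families. Here $\mathcal D_{(0,1)}=\{\emptyset,\{2\}\}$, where $f$ takes the values $2$ and $1$; for $n=2$ the factor
$\kappa=2$ is attained.
\end{example}

The number of families is at most $P$, whatever the range of values of $f$. This is why no logarithm of
$T$ will appear, as it might if sets were sorted by the order of magnitude of $f$.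

\section{Chain certificates}\label{sec:chains}

We turn to property (iii) of Section~\ref{sec:needs}. Let $D$ be any ring family on $N$, and let
$C:S_0\subsetneq S_1\subsetneq\dots\subsetneq S_m$ be a maximal chain in $D$. Then $S_0=\bigcap D$,
$S_m=\bigcup D$ and $|C|=m+1\le n+1$. Put $G_k=S_k\setminus S_{k-1}$ for $1\le k\le m$. For $Y\in D$ the set $(Y\cap S_k)\cup S_{k-1}$ lies in
$D$ and between $S_{k-1}$ and $S_k$, so by maximality it equals one of them:
\begin{equation}\label{eq:atoms}
\text{for every }Y\in D\text{ and every }k,\quad G_k\subseteq Y\ \text{ or }\ G_k\cap Y=\emptyset .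
\end{equation}
For $h:D\to\mathbb R$ define
\begin{equation}\label{eq:ell}
\ell^h_C(Y)=h(S_0)+\sum_{k:\,G_k\subseteq Y}\bigl(h(S_k)-h(S_{k-1})\bigr)=\sum_{k=0}^mc_kh(S_k).
\end{equation}
Each $h(S_k)$ occurs at most once with coefficient $+1$ and at most once with $-1$, so
$c_k=c_k(C,Y)\in\{-1,0,1\}$. The function $\ell_C^h$ is the modular function on $D$ agreeing with $h$ on $C$.
If $h$ is submodular it is a lower bound for $h$; this is part (a) below.

If $g$ is the loss function of a target $Y$ and $f$ the mean, we want to compare $g(Y)\ge\ell^g_C(Y)$ with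
$\ell^f_C(Y)$ and conclude that $g$ and $f$ differ by at least $w+\Delta_Y$ in total on $C$. This needs
$\ell^f_C(Y)\ge w=\min_Df$, for all possible $Y$ at once. A single chain may fail. For $n=2$, $D=2^N$,
$f(\emptyset)=f(\{1,2\})=0$ and $f(\{1\})=f(\{2\})=1$, the chain through $\{1\}$ gives
$\ell^f_C(\{2\})=0+0-1=-1<\min f$, and the chain through $\{2\}$ fails at $\{1\}$. But at
$\{1\}$ and at $\{2\}$ the average of the two bounds is $\frac12(1-1)=0=\min f$, and
at $\emptyset$ and $\{1,2\}$ both bounds are $0$. A suitable average over chains always works; this is part (b), a certificate of Edmonds' type.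

\begin{lemma}\label{lem:chain}
Let $D$ be a ring family.
\begin{enumerate}
\item[(a)] If $h$ is submodular on $D$, then $h(Y)\ge\ell_C^h(Y)$ for all $Y\in D$ and all maximal chains $C$ in $D$.
\item[(b)] For every $h:D\to\mathbb R$ there is a probability distribution $\alpha$ on the maximal chains of $D$
with $\sum_C\alpha_C\ell_C^h(Y)\ge\min_Dh$ for all $Y\in D$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $Y\cap S_0=S_0$ and $Y\cap S_m=Y$,
\[
h(Y)-h(S_0)=\sum_{k=1}^m\bigl[h(Y\cap S_k)-h(Y\cap S_{k-1})\bigr].
\]
If $G_k\cap Y=\emptyset$, the term is $0$. If $G_k\subseteq Y$, then $(Y\cap S_k)\cup S_{k-1}=S_k$ and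
$(Y\cap S_k)\cap S_{k-1}=Y\cap S_{k-1}$, so submodularity for $Y\cap S_k$ and $S_{k-1}$ shows that the term is at least
$h(S_k)-h(S_{k-1})$. By \eqref{eq:atoms} there are no other cases.

(b) By von Neumann's theorem, applied to the matrix $(\ell^h_C(Y))_{C,Y}$, it suffices to find for every
probability distribution $\beta$ on $D$ a maximal chain $C$ with $\sum_Y\beta_Y\ell^h_C(Y)\ge\min_Dh$. The right chain orders the elements by
how often they occur. Let $x_u=\beta\{Y:u\in Y\}$ for $u\in N$. For $\theta\in(0,1]$,
\[
\{u:x_u\ge\theta\}=\bigcup_{\mathcal F\subseteq D,\ \beta(\mathcal F)\ge\theta}\ \bigcap_{A\in\mathcal F}A .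
\]
Indeed, if $x_u\ge\theta$, then $\mathcal F=\{Y\in D:u\in Y\}$ has $\beta(\mathcal F)\ge\theta$ and
$u\in\bigcap\mathcal F$; conversely $u\in\bigcap\mathcal F$ gives $x_u\ge\beta(\mathcal F)\ge\theta$.
The families $\mathcal F$ are nonempty since $\theta>0$, and $\mathcal F=D$ is among them since $\theta\le1$. So these
level sets belong to $D$. They are nested; let $C$ be a maximal chain of $D$ containing all of them.

By \eqref{eq:atoms}, each $Y\in D$ contains $G_k$ or misses it. So $x_u$ has the same value $\xi_k=\beta\{Y:G_k\subseteq Y\}$ for all $u\in G_k$. We claim $\xi_1\ge \xi_2\ge\dots\ge \xi_m$. Suppose $\xi_k<\xi_l$ with $k<l$.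
The level set $\{u:x_u\ge \xi_l\}$ is some $S_{k'}$ and contains $G_l$, so $k'\ge l>k$; hence it contains $G_k$, and
$\xi_k\ge \xi_l$, a contradiction. With $\xi_0=1$ and $\xi_{m+1}=0$,
\[
\sum_Y\beta_Y\ell^h_C(Y)=h(S_0)+\sum_{k=1}^m\xi_k\bigl(h(S_k)-h(S_{k-1})\bigr)=\sum_{k=0}^m(\xi_k-\xi_{k+1})h(S_k).
\]
The coefficients are nonnegative with sum $\xi_0-\xi_{m+1}=1$, so this is a convex combination of values of $h$ on $D$,
hence at least $\min_Dh$.
\end{proof}

Now let $f$ and the families $\mathcal D_r$ be as in Section~\ref{sec:scales}. For each pair $r$ not discarded, let $\alpha^r$ be the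
distribution of Lemma~\ref{lem:chain}(b) for $D=\mathcal D_r$ and $h=f$. Let $\rho_r$ be the law of
the set $S$ obtained by drawing $C\sim\alpha^r$ and then $S$ uniformly from $C$. It is supported on $\mathcal D_r$ and depends only on
$f$; this matters, since the learner knows the mean but not the target.

\begin{lemma}\label{lem:detect}
Let $g:\mathcal D\to\mathbb R$ be submodular, $Y\in\mathcal D_r$ and $g(Y)\le0$. Then
\[
\mathbb E_{S\sim\rho_r}\bigl(g(S)-f(S)\bigr)^2\ \ge\ \frac{(w_r-g(Y))^2}{(n+1)^2}.
\]
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:chain}(a) for the restriction of $g$ to $\mathcal D_r$, then \eqref{eq:ell} with $|c_k|\le1$, then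
Lemma~\ref{lem:chain}(b) for $f$ with $\min_{\mathcal D_r}f=w_r$ (Lemma~\ref{lem:scales}(c)),
\[
g(Y)\ \ge\ \sum_C\alpha^r_C\,\ell_C^g(Y)\ \ge\ \sum_C\alpha_C^r\,\ell_C^f(Y)-\sum_C\alpha_C^r\sum_{S\in C}|g(S)-f(S)|
\ \ge\ w_r-(n+1)\,\mathbb E_{\rho_r}|g-f| .
\]
The last step also uses $|C|\le n+1$. So $(n+1)\mathbb E_{\rho_r}|g-f|\ge w_r-g(Y)\ge0$, and
$\mathbb E_{\rho_r}(g-f)^2\ge(\mathbb E_{\rho_r}|g-f|)^2$.
\end{proof}

\section{The exploration inequality}\label{sec:explore}

\begin{proof}[Proof of Proposition~\ref{prop:adm}]
The argument of Section~\ref{sec:n1} now carries over, with $\mathcal D_r$ in the role of the set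
$\{1\}$ and $w_r$ in the role of $w$. Let $p_Y$, $g_Y$ be given. As in Section~\ref{sec:small} assume $\min\bar f=0$, put
$f=\bar f$, which is submodular, and use $\Delta_Y$ and $\varepsilon$ from \eqref{eq:eps}. Let $M\in\mathcal D$ minimize $f$. If $\varepsilon=0$, take
$\pi=\delta_M$: the left side of \eqref{eq:onestep} is $\sum_Yp_Y\Delta_Y\le0$. Let $\varepsilon>0$ and put
\[
q_r=\frac1P\min\Bigl\{1,\frac{\varepsilon}{\kappa w_r}\Bigr\}\quad(\varepsilon/0=\infty),\qquad
\pi=\sum_rq_r\rho_r+\Bigl(1-\sum_rq_r\Bigr)\delta_M ,
\]
the sums being over pairs not discarded. As there are at most $P$ of these, $\pi$ is a probability distribution.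

\emph{Cost.} By Lemma~\ref{lem:scales}(d), $f\le\kappa w_r$ on the support of $\rho_r$, and $f(M)=0$. So
$\sum_X\pi(X)f(X)\le\sum_rq_r\kappa w_r\le\varepsilon$, and the left side of \eqref{eq:onestep} is at most
$\varepsilon+\sum_Yp_Y\Delta_Y\le2\varepsilon$.

\emph{Information.} Let $p_Y>0$ and $\Delta=\Delta_Y>0$. Choose $r$ with $Y\in\mathcal D_r$ (Lemma~\ref{lem:scales}(a)) and write
$w=w_r$. Since $g_Y(Y)=-\Delta<0$, Lemma~\ref{lem:detect} gives
\[
\sum_X\pi(X)\bigl(g_Y(X)-f(X)\bigr)^2\ \ge\ q_r\,\frac{(w+\Delta)^2}{(n+1)^2}\ \ge\
\frac{\min\{\Delta^2,\,b\Delta\}}{P(n+1)^2},\qquad b=\frac{4\varepsilon}\kappa .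
\]
For the second step use $(w+\Delta)^2\ge\Delta^2$ if $q_r=1/P$, and $(w+\Delta)^2\ge4w\Delta$ if
$q_r=\varepsilon/(P\kappa w)$. If $\Delta_Y\le0$, the bound holds trivially with $(\Delta_Y)_+=0$ in place of
$\Delta$. By \eqref{eq:affine}, averaging over $Y$,
\[
V\ \ge\ \frac{b(\varepsilon-b/4)}{P(n+1)^2}=\frac{4\varepsilon^2}{\kappa P(n+1)^2}\Bigl(1-\frac1\kappa\Bigr)\ \ge\
\frac{2\varepsilon^2}{\kappa P(n+1)^2},
\]
where the last step uses $\kappa\ge2$. Hence
$(2\varepsilon)^2\le2\kappa P(n+1)^2V=\Gamma V$.
\end{proof}

\section{Proofs of the upper bounds}\label{sec:upper}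

\begin{proof}[Proof of Theorem~\ref{thm:ext}(1)]
Propositions~\ref{prop:reduction} and~\ref{prop:adm} give the regret bound
$\sqrt{2\cdot2\kappa P(n+1)^2\,T\ln|\mathcal D|}=2(n+1)\sqrt{\kappa P\,T\ln|\mathcal D|}$. If only $Z_t$ is observed, draw
$B_t\in\{-1,1\}$ with conditional mean $Z_t$. Given the past, which includes the learner's earlier random choices, and $X_t$, the variable $B_t$ has mean
$f_t(X_t)$. So the process $(X_t,B_t)_{t\le T}$ has exactly the same law as with exact observations, and the expected regret is the same.
\end{proof}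

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $\mathcal D=2^N$, so $\ln|\mathcal D|=n\ln2$. With $\kappa\le2n^2$, $P\le3n^2$ and $n+1\le2n$, the bound of
Theorem~\ref{thm:ext}(1) is at most
\[
4n\sqrt{2n^2\cdot3n^2\cdot n\ln2\cdot T}=4\sqrt{6\ln2}\;n^{7/2}\sqrt T\le9\,n^{7/2}\sqrt T .
\]
Computability from $(n,T)$ is part of Proposition~\ref{prop:reduction} and its proof.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:ext}(2)]
In epochs $k=0,1,2,\dots$ run the algorithm of Theorem~\ref{thm:main} for horizon $2^k$, with fresh randomness. A truncated epoch satisfies the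
same bound: continue the sequence by the zero function up to horizon $2^k$, which does not change the regret. Since
the minimum of a sum is at least the sum of the minima, the regret of the concatenation is at most the sum of the
epoch regrets. Epoch $k$ begins in round $2^k$, so up to time $T$ only $k\le\log_2T$ occur, and
\[
\mathbb E[\mathrm{Regret}_T]\le9\,n^{7/2}\sum_{0\le k\le\log_2T}2^{k/2}\le9\,n^{7/2}\,\frac{\sqrt2}{\sqrt2-1}\sqrt T\le31\,n^{7/2}\sqrt T.\qedhere
\]
\end{proof}

\section{The lower bound}\label{sec:lower}

The hard instances hide a set $\theta$ and reveal, in each round, a noisy bit about one coordinate. The learner is not told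
which coordinate, so a single coordinate shifts the mean of an observation by only $O(\eta/n)$, where $\eta$ is
the signal strength.

\begin{proof}[Proof of Theorem~\ref{thm:ext}(3)]
Identify $X\subseteq[n]$ with $x\in\{-1,1\}^n$, where $x_i=1$ if and only if $i\in X$. Let
\[
\eta=\min\Bigl\{\frac12,\frac n{4\sqrt T}\Bigr\}
\]
and let $\theta$ be uniform on $\{-1,1\}^n$. Given $\theta$, independently for each $t$, let $I_t$ be uniform on
$[n]$, let $\sigma_t\in\{-1,1\}$ be independent of $I_t$ with mean $-\eta$, and put
$f_t(X)=\sigma_t\theta_{I_t}x_{I_t}$. Each $f_t$ depends on one coordinate only, so it is modular, with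
values $\pm1$, and
\begin{equation}\label{eq:mean}
\mathbb E[f_t(X)\mid\theta]=-\frac\eta n\sum_{i=1}^n\theta_ix_i .
\end{equation}

Condition on the learner's internal randomness, which is independent of $\theta$ and the $f_t$; the learner is then deterministic, and $X_t$ is a
function of the first $t-1$ observations. Given $\theta$, it is therefore independent of $f_t$. Write $x_t=(x_{t,1},\dots,x_{t,n})$ for the vector of $X_t$. Comparing with the set
corresponding to $\theta$, where \eqref{eq:mean} is $-\eta$, we get
\begin{equation}\label{eq:lbregret}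
\mathbb E[\mathrm{Regret}_T]\ \ge\ \sum_{t=1}^T\mathbb E\Bigl[\frac\eta n\sum_{i=1}^n(1-\theta_ix_{t,i})\Bigr]
=\frac{2\eta}n\sum_{t=1}^T\sum_{i=1}^n\Pr(x_{t,i}\ne\theta_i).
\end{equation}

Fix $i$ and the other coordinates of $\theta$, and let $\nu_+,\nu_-$ be the laws of the $T$ observations for
$\theta_i=1$ and $\theta_i=-1$. By \eqref{eq:mean}, given the earlier observations, the next one is a $\pm1$ variable whose means under $\nu_+$ and $\nu_-$ differ by
$2\eta/n$ in absolute value; all these means lie in $[-\eta,\eta]\subseteq[-\frac12,\frac12]$. For $\pm1$ variables with means $a,b$ in this range, $\mathrm{KL}$ is at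
most the $\chi^2$-divergence
\[
\Bigl(\frac{a-b}2\Bigr)^2\Bigl(\frac2{1+b}+\frac2{1-b}\Bigr)=\frac{(a-b)^2}{1-b^2}\le\frac43(a-b)^2 .
\]
(In general $\sum \nu\ln(\nu/\nu')\le\ln\sum \nu^2/\nu'\le\sum \nu^2/\nu'-1=\sum(\nu-\nu')^2/\nu'$ if $\nu'>0$ everywhere.) By the chain rule,
$\mathrm{KL}(\nu_+\|\nu_-)\le T\cdot\frac43\cdot\frac{4\eta^2}{n^2}=\frac{16T\eta^2}{3n^2}$, and by Pinsker's inequality and the choice of $\eta$,
\[
\mathrm{TV}(\nu_+,\nu_-)\le\frac\eta n\sqrt{\frac{8T}3}\le\frac14\sqrt{\frac83}<\frac12 .
\]
As $x_{t,i}$ is a function of the observations, averaging over the two values of $\theta_i$, with the other coordinates still fixed, gives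
\[
\Pr(x_{t,i}\ne\theta_i)=\tfrac12\bigl[\nu_+(x_{t,i}=-1)+\nu_-(x_{t,i}=1)\bigr]\ge\tfrac12(1-\mathrm{TV}(\nu_+,\nu_-))\ge\tfrac14 .
\]
The same bound then holds on averaging over the other coordinates. By \eqref{eq:lbregret} the expected regret, averaged over the random sequence, is at least
\[
\frac{2\eta}n\cdot Tn\cdot\frac14=\frac{\eta T}2=\min\Bigl\{\frac T4,\frac{n\sqrt T}8\Bigr\}.
\]
This holds for every value of the learner's internal randomness, hence also after averaging over it, so some
fixed sequence forces at least this expected regret.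
\end{proof}

\begin{thebibliography}{1}
\bibitem{source}
\url{http://papers.nips.cc/paper/9378-submodular-function-minimization-with-noisy-evaluation-oracle.pdf}
\end{thebibliography}

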